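
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Two $\Omega$-separable spaces whose product\\ is not $\Omega$-separable}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$, player II
answers with open sets $U_n$ such that $x_n\in\overline{U_n}$, and I wins if
$\bigcup_n U_n$ is dense in $X$. The space is $\Omega$-separable if I has a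
winning strategy. We construct in ZFC a countable Tychonoff space $X$ and an
$\Omega$-separable Tychonoff space $Y$ such that player II has a winning
strategy in $\Omega$ on $X\times Y$. So the product of two $\Omega$-separable
spaces need not be $\Omega$-separable, even if one of them is countable.
In the other direction, $X\times Y$ is $\Omega$-separable whenever $Y$ is
$\Omega$-separable and player I has a winning strategy in the open-open game
on $X$, in particular whenever $X$ has a countable $\pi$-base.
\end{abstract}

\section{The question and the answer}

All spaces are nonempty and Tychonoff, that is, completely regular and $T_1$.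
The game $\Omega$ on a space $X$ is played as follows. At move $n\in\omega$
player I picks a point $x_n\in X$, and player II responds with an open set
$U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves, I wins
if $\bigcup_{n}U_n$ is dense in $X$; otherwise II wins. A strategy of I is a
rule that chooses each $x_n$ from the moves already made; it is winning if I
wins every play in which he follows it. Strategies of II are defined in the
same way. The space $X$ is \emph{$\Omega$-separable} if player I has a winning
strategy.

If $\{x_n:n\in\omega\}$ is dense in $X$, then I wins by playing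
$x_0,x_1,\dots$, whatever II does: every $x_n$ lies in the closure of
$\bigcup_nU_n$. So separable spaces are $\Omega$-separable. The converse fails.
It is known that every product of separable spaces is $\Omega$-separable, and a
product of more than $2^\omega$ two-point discrete spaces is not separable: if
$D$ were a countable dense set, the traces on $D$ of the sets
$\{x:x(\alpha)=0\}$ would be distinct for distinct $\alpha$. On the other hand,
an $\Omega$-separable space has no uncountable family of disjoint
nonempty open sets (Proposition~\ref{prop:ccc}). Thus
$\Omega$-separability lies between separability and the countable chain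
condition, and it is natural to ask how it behaves under products. The following
question comes from \cite{game}.

\medskip
\noindent\textbf{Question.} If $X$ and $Y$ are $\Omega$-separable, must
$X\times Y$ be $\Omega$-separable?
\medskip

One would guess that the answer is positive at least when $X$ is countable,
since I could then try to run his strategy for $Y$ in all slices
$\{x\}\times Y$. In Section~\ref{sec:first} we show that this works if $X$ has
a countable $\pi$-base. In general it does not, and the answer to the question
is negative. As usual, $2^{<\omega}$ is the set of finite sequences of zeros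
and ones, $|\tau|$ is the length of $\tau\in2^{<\omega}$, and an
\emph{extension} of a sequence is any sequence, finite or infinite, that has it
as an initial segment (possibly the sequence itself). We write $\tau\subset\beta$
if $\beta$ extends $\tau$. We write $w(X)$ for the weight of $X$, the least
cardinality of a base.

\begin{theorem}\label{thm:A}
Let $E\subset 2^\omega$ be such that every $\rho\in2^{<\omega}$ has uncountably
many extensions in $E$. There are Tychonoff spaces $X$, countable with
$w(X)\le|E|$, and $Y$, with $|Y|=|E|$, such that
\begin{enumerate}
\item[(1)] $X$ and $Y$ are $\Omega$-separable;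
\item[(2)] player I has no winning strategy in $\Omega$ on $X\times Y$;
\item[(3)] if $E=2^\omega$, then player II has a winning strategy in $\Omega$ on
$X\times Y$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:square}
For the spaces $X$ and $Y$ obtained from $E=2^\omega$, the topological sum
$Z=X\oplus Y$ is $\Omega$-separable, and II has a winning strategy in $\Omega$
on $Z^2$.
\end{corollary}

The second theorem limits such examples. In the \emph{open-open game} on $X$,
at move $n$ player I picks a nonempty open set $A_n$ and II picks a nonempty
open set $B_n\subset A_n$; I wins if $\bigcup_n B_n$ is dense in $X$. A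
\emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every
nonempty open set contains a member of it; the \emph{$\pi$-weight} of $X$ is
the least cardinality of a $\pi$-base. If $X$ has a countable $\pi$-base, I
wins the open-open game by listing it.

\begin{theorem}\label{thm:B}
If player I has a winning strategy in the open-open game on $X$ (in particular,
if $X$ has a countable $\pi$-base) and $Y$ is $\Omega$-separable, then
$X\times Y$ is $\Omega$-separable.
\end{theorem}

\begin{corollary}\label{cor:sharp}
There are a countable space $X$ of weight and $\pi$-weight $\omega_1$ and an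
$\Omega$-separable space $Y$ of cardinality $\omega_1$ such that $X\times Y$ is
not $\Omega$-separable. For countable $X$, none of these cardinals can be
lowered: if $X$ is countable, $Y$ is $\Omega$-separable and $X\times Y$ is not
$\Omega$-separable, then $X$ has uncountable $\pi$-weight and $Y$ is
uncountable.
\end{corollary}

Everything is proved in ZFC. The proofs of these results do not use the known
result on products of separable spaces.

\medskip
\noindent\textbf{The idea.} On the discrete space $2^\omega$ player II wins by
building a branch $\beta\in 2^\omega$ step by step, each time answering with a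
set that avoids all points extending the part of $\beta$ built so far
(Example~\ref{ex:discrete}). We construct $X$ and $Y$ so that II can do the same
in the product but not in the factors. A point of either space carries a finite
list of labels $(n,A)$ with $A\subsetneq 2^n$; a branch admits such a label if
it passes through $A$ at level $n$. A point of $Y$ carries, in addition, a
finite set of branches to which it is committed, and these must admit all its
labels. Two labels $(n,A)$ and $(n,A')$ with $A\cap A'=\emptyset$, one in each
coordinate, show that no branch admits all labels of both coordinates; if merely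
no element of $A\cap A'$ extends $\tau$, where $|\tau|\le n$, they show that no
branch extending $\tau$ does. Evidence of this kind is visible only in the
product, and II's answers consist of the points that carry it. The topologies
must be arranged so that evidence against $\tau$ is found near every point of
$X\times Y$ whose second coordinate is not committed to a branch extending
$\tau$; this is the reason for the unusual topology on the second factor.

\section{The first attempt, and what breaks it}\label{sec:first}

\begin{proposition}\label{prop:pibase}
If $X$ has a countable $\pi$-base and $Y$ is $\Omega$-separable, then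
$X\times Y$ is $\Omega$-separable.
\end{proposition}

\begin{proof}
Let $\{V_k:k\in\omega\}$ be a $\pi$-base of $X$, pick $x_k\in V_k$, and let
$\sigma$ be a winning strategy of I on $Y$. Split $\omega$ into infinite sets
$J_k$, $k\in\omega$. At the moves $n\in J_k$ player I simulates one play of
$\Omega$ on $Y$ according to $\sigma$: when $\sigma$ asks for $y$, he plays
$(x_k,y)$, and he records the answer $U$ of II as the answer
$\pi_Y(U\cap(V_k\times Y))$ on $Y$. This answer is legal: for every
neighborhood $O$ of $y$ the neighborhood $V_k\times O$ of $(x_k,y)$ meets $U$.

Since $\sigma$ is winning, for each $k$ the recorded answers have dense union in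
$Y$. Hence for every nonempty open $V'\subset Y$ and every $k$, some set $U$
played by II meets $V_k\times V'$. As every nonempty open set of $X$ contains
some $V_k$, the union of all answers of II is dense.
\end{proof}

The open set $V_k$ must be fixed when the answer of II is recorded. For a
countable space $X$ without a countable $\pi$-base there are countably many
points $x_k$ but too many sets $V_k$, and the slice $\{x_k\}\times Y$ itself
may be missed by $U$. A counterexample with countable $X$ must exploit exactly
this.

The strategies of I below use the following bookkeeping device: I may decide,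
as the play goes on, on countably many further points that he wants to play.

\begin{lemma}\label{lem:book}
Let $P$ be a space, and let a nonempty countable set
$D(U_0,\dots,U_{n-1})\subset P$ be assigned to every finite sequence
$(U_0,\dots,U_{n-1})$, $n\in\omega$, of open subsets of $P$. Then I has a
strategy in $\Omega$ on $P$ such that in every play in which he follows it and
II plays $U_0,U_1,\dots$, all points of
$\bigcup_{n}D(U_0,\dots,U_{n-1})$ are played by I.
\end{lemma}

\begin{proof}
Enumerate each set $D(U_0,\dots,U_{n-1})$ by $\omega$, possibly with
repetitions. Fix a bijection $m\mapsto(m_0,m_1)$ of $\omega$ onto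
$\omega\times\omega$ with $m_0\le m$, for example the enumeration of
$\omega\times\omega$ along diagonals. At move $m$ player I plays the point
number $m_1$ of $D(U_0,\dots,U_{m_0-1})$. This set is known to him, as
$m_0\le m$.
\end{proof}

\section{A tree of answers for player II}\label{sec:tree}

\begin{example}\label{ex:discrete}
On the discrete space $2^\omega$ player II has a winning strategy. When I plays
$x_n$, II chooses $\tau_n\in2^{<\omega}$ which properly extends the previous
$\tau_{n-1}$ and is not an initial segment of $x_n$, and answers with the set
$G_{\tau_n}=\{x:\tau_n\not\subset x\}\ni x_n$. The branch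
$\beta=\bigcup_n\tau_n$ is in none of the sets $G_{\tau_n}$.

On a discrete uncountable $E\subset2^\omega$ this $\beta$ may lie outside $E$.
But the family $\{G_\tau\}$ is countable, and this is enough to beat any given
strategy of I: if II answers only with sets $G_\tau\cap E$, then the strategy
can produce only countably many points, so II can fix in advance a $\beta\in E$
which is not among them.
\end{example}

The next lemma isolates what was used. It will be applied three
times.

\begin{lemma}\label{lem:tree}
Let $P$ be a space and let $E\subset2^\omega$. Let $O_\beta$ $(\beta\in E)$ be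
nonempty open sets and $G_\tau$ $(\tau\in2^{<\omega})$ open sets in $P$ such
that
\begin{enumerate}
\item[(a)] $G_\tau\cap O_\beta=\emptyset$ whenever $\tau\subset\beta\in E$;
\item[(b)] every $x\in P$ has a finite set $p_x\subset2^\omega$ such that
$x\in\overline{G_\tau}$ for all $\tau$ which no member of $p_x$ extends.
\end{enumerate}
If $E$ is uncountable, then I has no winning strategy in $\Omega$ on $P$. If
$E=2^\omega$, then II has a winning strategy.
\end{lemma}

\begin{proof}
Let $E$ be uncountable and let $\sigma$ be a strategy of I. There are only
countably many finite plays in which I follows $\sigma$ and II answers with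
sets from the countable family $\{G_\tau:\tau\in2^{<\omega}\}$. Let $C$ be the
union of the sets $p_x$ over all points $x$ that I plays in them, including the
point that $\sigma$ prescribes next. Then $C$ is countable, so there is
$\beta\in E\setminus C$. Against $\sigma$, let II answer each point $x$ with
$G_{\beta\restriction m}$, where $m$ is so large that no member of $p_x$
extends $\beta{\restriction}m$. Such an $m$ exists as long as $\beta\notin p_x$,
the answer is legal by (b), and it keeps the play among those considered; so
$\beta\notin p_x$ at every move. By (a) all answers miss the nonempty open set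
$O_\beta$, and II wins this play.

Let $E=2^\omega$ and $\tau_{-1}=\emptyset$. When I plays $x_n$, II chooses
$\tau_n\supsetneq\tau_{n-1}$ which no member of $p_{x_n}$ extends: a long
enough initial segment of any element of $2^\omega\setminus p_{x_n}$ extending
$\tau_{n-1}$ will do. He answers with $G_{\tau_n}$, which is legal by (b). Let
$\beta=\bigcup_n\tau_n\in2^\omega=E$. By (a) all answers miss $O_\beta$.
\end{proof}

The first application limits how far $\Omega$-separable spaces can be from
separable ones. A space is \emph{ccc} if every family of pairwise disjoint
nonempty open sets in it is countable.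

\begin{proposition}\label{prop:ccc}
Every $\Omega$-separable space is ccc.
\end{proposition}

\begin{proof}
Let $V_\xi$, $\xi<\omega_1$, be pairwise disjoint nonempty open sets in $P$. We
show that I has no winning strategy on $P$. Choose distinct
$r_\xi\in2^\omega$, $\xi<\omega_1$, let $E=\{r_\xi:\xi<\omega_1\}$, and put
\[
O_{r_\xi}=V_\xi,\qquad H_\tau=\bigcup\{V_\xi:\tau\subset r_\xi\},\qquad
G_\tau=P\setminus\overline{H_\tau}.
\]
Condition (a) of Lemma~\ref{lem:tree} holds, as $V_\xi\subset H_\tau$ when
$\tau\subset r_\xi$. For (b), let $x\in P$ and call $\tau$ \emph{bad} if
$x\notin\overline{G_\tau}$, that is, if $x$ has an open neighborhood contained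
in $\overline{H_\tau}$. Suppose that incomparable $\tau,\tau'$ are both bad.
Then some open $O\ni x$ is contained in
$\overline{H_\tau}\cap\overline{H_{\tau'}}$. The set $O\cap H_\tau$ is
nonempty and open, and it lies in $\overline{H_{\tau'}}$, so it meets
$H_{\tau'}$. But $H_\tau\cap H_{\tau'}=\emptyset$, since no $r_\xi$ extends
both $\tau$ and $\tau'$. This contradiction shows that the bad $\tau$ form a
chain, so some $z_x\in2^\omega$ extends all of them, and $p_x=\{z_x\}$
satisfies (b).
\end{proof}

\section{The two spaces}\label{sec:spaces}

Fix $E\subset2^\omega$ as in Theorem~\ref{thm:A}. We look for a product in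
which Lemma~\ref{lem:tree} applies while both factors are $\Omega$-separable.

\medskip
\noindent\textbf{Labels.} Let
\[
K=\{(n,A):n\in\omega,\ A\subsetneq2^n\}.
\]
The elements of $K$ are called \emph{labels}; there are countably many. A branch
$\alpha\in E$ \emph{admits} the label $(n,A)$ if $\alpha{\restriction}n\in A$.
For finite $d\subset E$ let $K_d$ be the set of labels admitted by all
$\alpha\in d$; so $K_\emptyset=K$ and $K_{d}\cap K_{d'}=K_{d\cup d'}$. Let $T$
be the countable set of all finite sequences of labels, and $S_d\subset T$ the
set of sequences with all entries in $K_d$. For $t\in T$ and finite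
$d\subset E$ put
\[
B(t,d)=\{t^\frown v:v\in S_d\},\qquad [t]=B(t,\emptyset)=\{s\in T:t\subseteq s\}.
\]
So $B(t,d)$ consists of the extensions of $t$ in which every new label is
admitted by all $\alpha\in d$; the labels of $t$ itself are not restricted. The
sets $[t]$ are called cones. We use the following facts.

\begin{enumerate}
\item[(F1)] $t\in B(t,d)$. If $s\in B(t,d)$, then $B(s,d)\subset B(t,d)$, and
$r\in B(t,d)$ whenever $t\subseteq r\subseteq s$.
\item[(F2)] $B(t,d)\cap B(t,d')=B(t,d\cup d')$.
\item[(F3)] If $t\in S_p$, then $B(t,p)\subset S_p$.
\item[(F4)] If $r\subsetneq t$ and $C\subset E$ is countable, there is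
$\alpha\in E\setminus C$ with $B(r,\{\alpha\})\cap[t]=\emptyset$.
\end{enumerate}

The first three are immediate from the definitions. For (F4), let $(n,A)$ be
the entry of $t$ with index $|r|$, the first one after $r$. As $A\ne2^n$, there
is $\rho\in2^n\setminus A$, and as $\rho$ has uncountably many extensions in
$E$, there is $\alpha\in E\setminus C$ extending $\rho$. Then $\alpha$ does not
admit $(n,A)$, but every element of $[t]$ has $(n,A)$ as its first entry after
$r$. This step is the reason for requiring $A\ne2^n$ in labels and for the
hypothesis on $E$.

\medskip
\noindent\textbf{Two topologies on $T$.} Let $X$ be the set $T$ with the base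
consisting of all sets $B(t,d)$. This is a base of a topology: if
$s\in B(t,d)\cap B(t',d')$, then (F1) and (F2) give
$B(s,d\cup d')\subset B(t,d)\cap B(t',d')$.

Let $T_*$ be the set $T$ with the following topology: $W\subset T$ is open if
for every $t\in W$ and every countable $C\subset E$ there is a finite
$d\subset E\setminus C$ with $B(t,d)\subset W$. Unions of open sets are clearly
open, and intersections of two are open by (F2). Thus in $T_*$ a
neighborhood of $t$ may restrict the new labels by finitely many branches, but
it must be able to do so by branches avoiding any prescribed countable set. For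
instance, $B(t,\{\alpha\})$ itself is not open in $T_*$: if
$d\subset E\setminus\{\alpha\}$ is finite, then for all large $n$ the label
$(n,\{\delta{\restriction}n:\delta\in d\})$ is in $K_d$ but not admitted by
$\alpha$, so $B(t,d)\not\subset B(t,\{\alpha\})$. The topology of $T_*$ is
coarser than that of $X$: taking $C=\emptyset$ we see that open sets of $T_*$
are open in $X$.

\begin{lemma}\label{lem:top}
In both $X$ and $T_*$ all cones are clopen. Both spaces are zero-dimensional
(have a base of clopen sets) and $T_1$, hence Tychonoff.
\end{lemma}

\begin{proof}
Cones are open in $T_*$ (take $d=\emptyset$), hence in $X$. Let $r\notin[t]$. If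
$r$ and $t$ are incomparable, then $[r]\cap[t]=\emptyset$. Otherwise
$r\subsetneq t$, and for every countable $C$ (F4) gives
$\alpha\in E\setminus C$ with $B(r,\{\alpha\})\cap[t]=\emptyset$. So
$T\setminus[t]$ is open in $T_*$, and hence in $X$.

\emph{$T_1$.} Let $s\ne t$. If $s\not\subseteq t$, then $[s]$ contains $s$ but
not $t$; if $s\subsetneq t$, then $T\setminus[t]$ contains $s$ but not $t$.
These sets are open in both topologies.

\emph{$X$ is zero-dimensional.} If $s\in[t]\setminus B(t,d)$, then
$[s]\cap B(t,d)=\emptyset$ by the last part of (F1). So
$[t]\setminus B(t,d)$ is open, and $B(t,d)$ is closed because $[t]$ is.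

\emph{$T_*$ is zero-dimensional.} Let $W$ be open in $T_*$ and $t\in W$. The set
\[
O=\{s\in[t]:s{\restriction}i\in W\text{ for all }|t|\le i\le|s|\}
\]
satisfies $t\in O\subset W$. It is open: let $s\in O$, let $C\subset E$ be
countable, and choose a finite $d\subset E\setminus C$ with $B(s,d)\subset W$.
If $r\in B(s,d)$, then all sequences between $s$ and $r$ are in
$B(s,d)\subset W$ by (F1), and those between $t$ and $s$ are in $W$ because
$s\in O$; so $r\in O$. Thus $B(s,d)\subset O$. The set $O$ is also closed: if
$s\in[t]\setminus O$, then $s{\restriction}i\notin W$ for some
$|t|\le i\le|s|$, so $[s]\cap O=\emptyset$; as $[t]$ is closed, $O$ is closed.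
\end{proof}

Since $E$ is infinite, there are $|E|$ pairs $(t,d)$, so $w(X)\le|E|$. As $X$ is
countable, it is $\Omega$-separable.

\medskip
\noindent\textbf{The space $Y$.} The space $T_*$ is countable, so $X\times T_*$
is separable. To obtain a nonseparable factor we let the points carry finite
sets of branches to which they are committed. Identify $p\subset E$ with its
characteristic function in $2^E$, and let
\[
Y=\{(t,p):p\subset E\text{ finite},\ t\in S_p\}\subset T_*\times2^E
\]
with the subspace topology. So a point of $Y$ is a sequence of labels together
with finitely many branches admitting all of them. As a subspace of a product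
of Tychonoff spaces, $Y$ is Tychonoff. We have $|Y|=|E|$: the set $T$ is
countable and the infinite set $E$ has $|E|$ finite subsets, while
$(\emptyset,\{\alpha\})\in Y$ for all $\alpha\in E$. For $b$ open in $T_*$ and
finite $p\subset e\subset E$ put
\[
N(b,e,p)=\{(s,q)\in Y:s\in b,\ q\cap e=p\}.
\]
The sets $N(b,e,p)$ with $t\in b$ and $e\supseteq p$ form a neighborhood base at
$(t,p)\in Y$. The space $Y$ is not separable: a countable $D\subset Y$ misses
the nonempty open set $\{(t,p)\in Y:\beta\in p\}$ if $\beta\in E$ is chosen
outside the union of all $p$ with $(t,p)\in D$.

\section{$Y$ is $\Omega$-separable}\label{sec:Y}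

In any one play, the second coordinates $p$ of the points $(t,p)$ played by I
are all contained in a countable set $C\subset E$. Let $(t,p)\in Y$ be
arbitrary, and put $p_0=p\cap C$ and $p_1=p\setminus C$. If I has played
$(t,p_0)$ and II has answered with $U$, then $U$ contains points $(s,q)$ close
to $(t,p_0)$, and we would like to have points of $U$ close to $(t,p)$. A
natural candidate is $(s,q\cup p_1)$. There are two obstacles.
\begin{itemize}
\item $(s,q\cup p_1)$ must be in $U$. With $s$ fixed, membership in $U$ near
$(s,q)$ depends only on a finite part $h$ of the second coordinate. This is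
harmless if $h\subset C$, which can be achieved by closing off $C$.
\item $(s,q\cup p_1)$ must be in $Y$; as $s\in S_q$, this means that
$s\in S_{p_1}$. As $t\in S_{p_1}$, this holds if $s\in B(t,p_1)$. But
$B(t,p_1)$ need not be a neighborhood of $t$ in $T_*$, so $t\in\overline c$
does not obviously give a point of $c$ in $B(t,p_1)$.
\end{itemize}
The following lemma removes the second obstacle. For a given set $c$, all $d$
outside a suitable countable set behave as if $B(t,d)$ were a neighborhood of
$t$.

\begin{lemma}\label{lem:closure}
For every $c\subset T$ there is a countable set $C(c)\subset E$ such that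
$c\cap B(t,d)\ne\emptyset$ for all $t\in\overline c$ (closure in $T_*$) and all
finite $d\subset E\setminus C(c)$.
\end{lemma}

\begin{proof}
Let $R$ be the set of all $t\in T$ such that for every countable $C\subset E$
there is a finite $d\subset E\setminus C$ with $c\cap B(t,d)=\emptyset$. For
$t\in T\setminus R$ fix a countable $C_t\subset E$ such that
$c\cap B(t,d)\ne\emptyset$ for all finite $d\subset E\setminus C_t$. Put
$C(c)=\bigcup_{t\in T\setminus R}C_t$. It is countable because $T$ is. Since
$C_t\subset C(c)$, the assertion holds for every $t\in T\setminus R$, so we only
have to show that $\overline c\cap R=\emptyset$.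

Clearly $c\cap R=\emptyset$, since $t\in B(t,d)$. So it suffices that $R$ is
open in $T_*$. Let $t\in R$ and let $C\subset E$ be countable. By the definition
of $R$, applied to $C\cup C(c)$, there is a finite
$d\subset E\setminus(C\cup C(c))$ with $c\cap B(t,d)=\emptyset$. If
$s\in B(t,d)$, then $B(s,d)\subset B(t,d)$, so $c\cap B(s,d)=\emptyset$. As $d$
is disjoint from $C(c)$, we cannot have $s\in T\setminus R$, because then
$d\cap C_s=\emptyset$ would give $c\cap B(s,d)\neq\emptyset$. Hence
$B(t,d)\subset R$.
\end{proof}

Fix such a set $C(c)$ for every $c\subset T$. For the closing off, let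
$U\subset Y$ be open and let $p_0\subset e_0\subset E$ be finite. Put
\[
c(U,p_0,e_0)=\{s\in T:\text{there is }q\text{ with }(s,q)\in U\text{ and }
q\cap e_0=p_0\}.
\]
For every $s$ in this set fix such a $q=q(U,p_0,e_0,s)$ and a finite
$h=h(U,p_0,e_0,s)$ with $q\subset h\subset E$ and
$\{(s,q')\in Y:q'\cap h=q\}\subset U$; it exists as $U$ is open. Say that
$C\subset E$ is \emph{closed for} $U$ if for all finite $p_0\subset e_0\subset C$
we have $C(c(U,p_0,e_0))\subset C$, and $h(U,p_0,e_0,s)\subset C$ for all
$s\in c(U,p_0,e_0)$.

\begin{lemma}\label{lem:extra}
Let $U\subset Y$ be open and let a countable $C\subset E$ be closed for $U$.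
Let $(t,p)\in Y$ and $p_0=p\cap C$. If $(t,p_0)\in\overline U$, then
$(t,p)\in\overline U$.
\end{lemma}

\begin{proof}
Note that $(t,p_0)\in Y$, as $S_p\subset S_{p_0}$. Let $N(b,e,p)$ be a basic
neighborhood of $(t,p)$, with $t\in b$ and $e\supseteq p$. Put
$p_1=p\setminus C$, $e_0=e\cap C\supseteq p_0$ and $c=c(U,p_0,e_0)$. For every
open $b'\ni t$ in $T_*$ the neighborhood $N(b',e_0,p_0)$ of $(t,p_0)$ meets
$U$, so $b'$ meets $c$. Hence $t\in\overline c$.

As $b$ is open in $T_*$, there is a finite $d\subset E\setminus C$ with
$B(t,d)\subset b$. The set $d\cup p_1$ is disjoint from $C\supseteq C(c)$, so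
Lemma~\ref{lem:closure} gives
\[
s\in c\cap B(t,d\cup p_1)=c\cap B(t,d)\cap B(t,p_1).
\]
Then $s\in b$, and $s\in S_{p_1}$ by (F3), as $t\in S_p\subset S_{p_1}$.

Let $q=q(U,p_0,e_0,s)$ and $h=h(U,p_0,e_0,s)$, so $q\subset h\subset C$. Put
$q'=q\cup p_1$. Since $(s,q)\in Y$, we have $s\in S_q\cap S_{p_1}=S_{q'}$, so
$(s,q')\in Y$. Since $p_1\cap C=\emptyset$, we have $q'\cap h=q$, so
$(s,q')\in U$. Finally, $q\subset C$ and $p_1\subset e$ give
\[
q'\cap e=(q\cap e)\cup p_1=(q\cap e_0)\cup p_1=p_0\cup p_1=p .
\]
So $(s,q')\in U\cap N(b,e,p)$.
\end{proof}

\begin{proposition}\label{prop:Y}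
$Y$ is $\Omega$-separable.
\end{proposition}

\begin{proof}
For open $U\subset Y$ and countable $C\subset E$ let $\Phi(U,C)$ be the union of
all sets $C(c(U,p_0,e_0))$ and $h(U,p_0,e_0,s)$, where $p_0\subset e_0\subset C$
are finite and $s\in c(U,p_0,e_0)$. It is countable. Given open sets
$U_0,U_1,\dots\subset Y$ put $C_0=\emptyset$,
\[
C_n=C_{n-1}\cup\bigcup_{i<n}\Phi(U_i,C_{n-1})\quad(n\ge1),
\]
and
\[
D(U_0,\dots,U_{n-1})=\{(t,p)\in Y:p\subset C_n\}\quad(n\ge0).
\]
The set $C_n$ depends only on $U_0,\dots,U_{n-1}$, and
$D(U_0,\dots,U_{n-1})$ is countable and contains $(\emptyset,\emptyset)$. Let I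
use the strategy of Lemma~\ref{lem:book}. Consider a finished play with answers
$U_0,U_1,\dots$, and let $C=\bigcup_nC_n$. All points $(t,p)\in Y$ with
$p\subset C$ have been played, because the finite set $p$ is contained in some
$C_n$. Moreover, $C$ is closed for each $U_i$: finite
$p_0\subset e_0\subset C$ are contained in some $C_{n-1}$ with $n>i$, and
$\Phi(U_i,C_{n-1})\subset C_n$.

Let $(t,p)\in Y$ be arbitrary. The point $(t,p\cap C)$ is some move $x_i$ of I,
so it lies in $\overline{U_i}$. By Lemma~\ref{lem:extra},
$(t,p)\in\overline{U_i}$. Hence $\bigcup_nU_n$ is dense in $Y$.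
\end{proof}

\section{The game on $X\times Y$}\label{sec:product}

We now define the sets needed for Lemma~\ref{lem:tree}. For $\beta\in E$ let
\[
O_\beta=S_{\{\beta\}}\times\{(t,p)\in Y:\beta\in p\}.
\]
So $\beta$ admits all labels of the first coordinate, and the second coordinate
is committed to $\beta$. The set $O_\beta$ is open in $X\times Y$, as
$S_{\{\beta\}}=B(\emptyset,\{\beta\})$ is open in $X$, and it contains
$(\emptyset,(\emptyset,\{\beta\}))$. For
$\tau\in2^{<\omega}$ let $G_\tau$ be the set of all
$(s',(s,q))\in X\times Y$ with the following property:
\begin{quote}
there are $n\ge|\tau|$, an entry $(n,A')$ of $s'$ and an entry $(n,A)$ of $s$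
such that no element of $A\cap A'$ extends $\tau$.
\end{quote}
Two such entries show that no branch extending $\tau$ admits all labels of both
$s'$ and $s$. The property is preserved if $s'$ and $s$ are extended and $q$ is
changed, and cones are open in $X$ and in $T_*$. So $G_\tau$ is open.

\medskip
\noindent\textbf{The mechanism at the root.} Consider the point
$(\emptyset,(\emptyset,\emptyset))$ and any $\tau$. Suppose that a basic
neighborhood restricts the first coordinate to $B(\emptyset,\{\alpha'\})$. The
neighborhood of $\emptyset$ in $T_*$ contains some $B(\emptyset,d)$ with
$\alpha'\notin d$; say $d=\{\alpha\}$ with $\alpha\ne\alpha'$. Choose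
$n\ge|\tau|$ with $\alpha{\restriction}n\ne\alpha'{\restriction}n$, and let
$s'$ and $s$ be the one-term sequences with the labels
\[
(n,\{\alpha'{\restriction}n\})\quad\text{and}\quad(n,\{\alpha{\restriction}n\}).
\]
Then $s'\in B(\emptyset,\{\alpha'\})$ and $s\in B(\emptyset,\{\alpha\})$, and the
sets in the two labels are disjoint. So $(s',(s,\emptyset))\in G_\tau$ is in the
given neighborhood. This would fail if the neighborhoods in the second factor
could insist on $d=\{\alpha'\}$: then for $\tau\subset\alpha'$ both sets in labels of
any common level $n\ge|\tau|$ would contain $\alpha'{\restriction}n$, which extends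
$\tau$. In short, the topology of $X$ may name any branch; that of $T_*$ may not
insist on naming the same one. Only the commitments $p$ of a point of $Y$ can
force a coincidence, and there are finitely many of them.

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(i)] If $\tau\subset\beta\in E$, then $G_\tau\cap O_\beta=\emptyset$.
\item[(ii)] Let $(t',(t,p))\in X\times Y$. If no member of $p$ extends $\tau$,
then $(t',(t,p))\in\overline{G_\tau}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $(s',(s,q))\in O_\beta$. Then $s'\in S_{\{\beta\}}$, and
$s\in S_q\subset S_{\{\beta\}}$ because $\beta\in q$. If $(n,A')$ and $(n,A)$ are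
entries of $s'$ and $s$ with $n\ge|\tau|$, then
$\beta{\restriction}n\in A\cap A'$, and $\beta{\restriction}n$ extends $\tau$.
So $(s',(s,q))\notin G_\tau$.

(ii) Every neighborhood of $t'$ in $X$ contains some $B(t',d')$ by (F1), so
consider a neighborhood $B(t',d')\times N(b,e,p)$ with $t\in b$ and
$e\supseteq p$. Since $b$ is open in $T_*$, there is a finite
$d\subset E\setminus d'$ with
$B(t,d)\subset b$. Choose $n\ge|\tau|$ such that
$\alpha\mapsto\alpha{\restriction}n$ is injective on $p\cup d\cup d'$ and
$2^n>|p\cup d\cup d'|$. Put
\[
A=\{\alpha{\restriction}n:\alpha\in p\cup d\},\qquad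
A'=\{\alpha{\restriction}n:\alpha\in d'\}.
\]
By the choice of $n$ these are proper subsets of $2^n$, so $(n,A)\in K_{p\cup d}$
and $(n,A')\in K_{d'}$. By injectivity, every element of $A\cap A'$ is
$\alpha{\restriction}n$ for some
$\alpha\in(p\cup d)\cap d'=p\cap d'$. Such an $\alpha$ does not extend $\tau$,
and as $n\ge|\tau|$, neither does $\alpha{\restriction}n$. So no element of
$A\cap A'$ extends $\tau$.

Let $s'$ and $s$ be obtained from $t'$ and $t$ by appending the labels $(n,A')$
and $(n,A)$, respectively. Then $s'\in B(t',d')$ and $s\in B(t,d)\subset b$. As
$t\in S_p$ and $(n,A)\in K_p$, we have $s\in S_p$. Hence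
$(s,p)\in N(b,e,p)$, and $(s',(s,p))\in G_\tau$ is in the given neighborhood.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The cardinality statements and (1) were proved in Sections~\ref{sec:spaces}
and~\ref{sec:Y}. By Lemma~\ref{lem:G}, the conditions of Lemma~\ref{lem:tree}
hold for $P=X\times Y$ and the sets $O_\beta$, $G_\tau$, with $p_x=p$ for
$x=(t',(t,p))$. Since $E$ is uncountable, (2) follows, and (3) follows as well.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:square}]
On $Z=X\oplus Y$ player I follows a winning strategy for $X$ at even moves and
one for $Y$ at odd moves, recording an answer $U$ of II as $U\cap X$ or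
$U\cap Y$, respectively. This is legal since the summands are open, and the
union of II's sets is dense in both summands.

In $Z^2$ the set $X\times Y$ is clopen. Apply Lemma~\ref{lem:tree} to $P=Z^2$,
$E=2^\omega$, the sets $O_\beta\subset X\times Y$ as before and the open sets
$G_\tau\cup(Z^2\setminus(X\times Y))$. Condition (a) is inherited. Condition (b)
holds with $p_x$ as before for $x\in X\times Y$, and with $p_x=\emptyset$ for all
other $x$. So II has a winning strategy.
\end{proof}

\section{When the product is $\Omega$-separable}\label{sec:positive}

In the proof of Proposition~\ref{prop:pibase} the countable $\pi$-base consisted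
of sets $V_k$ fixed in advance. Under the hypothesis of Theorem~\ref{thm:B}
there may be no countable $\pi$-base, but the winning strategy in the open-open
game yields, for any countable amount of information, a countable family of open
sets that acts as a $\pi$-base for that information (claim (i) in the
proof). For this we must know that II's answers produce only countably many
relevant open sets of $X$; this is where we need $Y$ to be ccc.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\psi$ be a winning strategy of I in the open-open game on $X$ and $\sigma$
a winning strategy of I in $\Omega$ on $Y$. For every nonempty open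
$V_0\subset X$ fix a point $x(V_0)\in V_0$.

\emph{Reading an answer.} For open $U\subset X\times Y$ and nonempty open
$V_0\subset X$ fix a maximal family $\mathcal F(U,V_0)$ of pairs $(A,B)$ of
nonempty open sets with $A\subset V_0$ and $A\times B\subset U$, such that the
sets $B$ of distinct pairs are disjoint. By Proposition~\ref{prop:ccc} it is
countable. Let $B^*(U,V_0)$ be the union of the sets $B$ with
$(A,B)\in\mathcal F(U,V_0)$ for some $A$. We claim that
\begin{equation}\tag{$*$}\label{eq:bstar}
\text{if }(x(V_0),y)\in\overline U,\text{ then }y\in\overline{B^*(U,V_0)}.
\end{equation}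
Put $U_0=\pi_Y(U\cap(V_0\times Y))$. For every open $O\ni y$ the neighborhood
$V_0\times O$ of $(x(V_0),y)$ meets $U$, so $O$ meets $U_0$. Thus
$y\in\overline{U_0}$. Moreover $U_0\subset\overline{B^*(U,V_0)}$: otherwise
the open set $U\cap\bigl(V_0\times(Y\setminus\overline{B^*(U,V_0)})\bigr)$ would
be nonempty, and any box $A\times B$ with nonempty open $A$, $B$ contained in it
would give a pair that could be added to $\mathcal F(U,V_0)$. This proves
\eqref{eq:bstar}.

\emph{Closing off.} For a family $\mathcal A$ of nonempty open sets in $X$ let
$\psi[\mathcal A]$ be the family of all moves that I makes, following $\psi$, in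
plays of the open-open game in which all previous answers of II belong to
$\mathcal A$. For a family $\mathcal B$ of open sets in $Y$ let
$\sigma[\mathcal B]$ be the set of all points that I plays, following $\sigma$,
in plays of $\Omega$ on $Y$ in which all previous answers belong to
$\mathcal B$. If $\mathcal A$ and $\mathcal B$ are countable, then so are
$\psi[\mathcal A]$ and $\sigma[\mathcal B]$. They are never empty, as they
contain the first moves.

Given open $U_0,U_1,\dots\subset X\times Y$, let $\mathcal A_0=\{X\}$,
$\mathcal B_0=\emptyset$ and, for $n\ge1$,
\begin{align*}
\mathcal A_n&=\mathcal A_{n-1}\cup\psi[\mathcal A_{n-1}]\cup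
\{A:(A,B)\in\mathcal F(U_i,V_0)\text{ for some }B,\ i<n,\
V_0\in\mathcal A_{n-1}\},\\
\mathcal B_n&=\mathcal B_{n-1}\cup
\{B^*(U_i,V_0):i<n,\ V_0\in\mathcal A_{n-1}\}.
\end{align*}
All these families are countable, and $\mathcal A_n$, $\mathcal B_n$ depend only
on $U_0,\dots,U_{n-1}$. Let I use the strategy of Lemma~\ref{lem:book} on
$X\times Y$ for
\[
D(U_0,\dots,U_{n-1})=\{(x(V_0),y):V_0\in\mathcal A_n,\
y\in\sigma[\mathcal B_n]\}.
\]

\emph{It is winning.} Consider a finished play with answers $U_0,U_1,\dots$, and
let $\mathcal A=\bigcup_n\mathcal A_n$ and $\mathcal B=\bigcup_n\mathcal B_n$.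
These unions are increasing, and only finitely many answers precede any move, so
$\psi[\mathcal A]=\bigcup_n\psi[\mathcal A_n]\subset\mathcal A$ and
$\sigma[\mathcal B]=\bigcup_n\sigma[\mathcal B_n]$. Hence all points
$(x(V_0),y)$ with $V_0\in\mathcal A$ and $y\in\sigma[\mathcal B]$ have been
played. Let $V\subset X$ and $V'\subset Y$ be nonempty open sets.
\begin{enumerate}
\item[(i)] \emph{There is $V_0\in\mathcal A$ such that every $A\in\mathcal A$
with $A\subset V_0$ meets $V$.} Otherwise for each $V_0\in\mathcal A$ there is
$A(V_0)\in\mathcal A$ with $A(V_0)\subset V_0$ and $A(V_0)\cap V=\emptyset$.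
Against $\psi$, let II answer each $V_0$ with $A(V_0)$. Since
$\psi[\mathcal A]\subset\mathcal A$, all moves of I are in $\mathcal A$, so II
can always answer this way. His sets miss $V$, so $\psi$ is not winning, a
contradiction.
\item[(ii)] \emph{There is $y\in\sigma[\mathcal B]$ such that every
$B\in\mathcal B$ with $y\in\overline B$ meets $V'$.} Otherwise each
$y\in\sigma[\mathcal B]$ has some $B_y\in\mathcal B$ with
$y\in\overline{B_y}$ and $B_y\cap V'=\emptyset$. Against $\sigma$, let II answer
each $y$ with $B_y$. All points played by $\sigma$ remain in
$\sigma[\mathcal B]$, and the answers miss $V'$, so $\sigma$ is not winning, a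
contradiction.
\end{enumerate}
Take $V_0$ and $y$ as in (i) and (ii). The point $(x(V_0),y)$ is some move of I,
say move number $i$, so it lies in $\overline{U_i}$. By \eqref{eq:bstar},
$y\in\overline{B^*(U_i,V_0)}$. As $B^*(U_i,V_0)\in\mathcal B$, (ii) shows that
$B^*(U_i,V_0)$ meets $V'$, so $B\cap V'\ne\emptyset$ for some
$(A,B)\in\mathcal F(U_i,V_0)$. Here $A\in\mathcal A$ and $A\subset V_0$, so
$A\cap V\ne\emptyset$ by (i). Hence
\[
\emptyset\ne(A\cap V)\times(B\cap V')\subset U_i\cap(V\times V').
\]
So $\bigcup_nU_n$ is dense in $X\times Y$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]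
Choosing $\omega_1$ extensions in $2^\omega$ for each of the countably many
$\rho\in2^{<\omega}$, we obtain a set $E$ as in Theorem~\ref{thm:A} with
$|E|=\omega_1$. Theorem~\ref{thm:A} gives a countable $X$ with
$w(X)\le\omega_1$ and an $\Omega$-separable $Y$ with $|Y|=\omega_1$ such that
$X\times Y$ is not $\Omega$-separable. By Theorem~\ref{thm:B} (already by
Proposition~\ref{prop:pibase}) the $\pi$-weight of such an $X$ is uncountable.
Since the $\pi$-weight is at most the weight, both equal $\omega_1$. The same
argument shows that uncountable $\pi$-weight is necessary in general. Finally,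
if $X$ and $Y$ are both countable, then $X\times Y$ is countable and therefore
$\Omega$-separable.
\end{proof}

\begin{thebibliography}{9}
\bibitem{game}
\emph{Some New Versions Of An Old Game},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.
\end{thebibliography}

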